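\title{Program equivalence in the $\nu$-calculus is undecidable}

\begin{abstract}
The $\nu$-calculus of Pitts and Stark is a simply typed call-by-value language whose only effect is the creation of fresh names, which can be passed around and tested for equality. Every program terminates, and observational equivalence is decidable at first-order types. We prove that it is undecidable, indeed $\Pi^0_1$-complete, already at one fixed second-order type and with one of the two terms fixed; so equivalence at types of order at most $n$ is decidable exactly when $n\le 1$. The proof reduces the halting problem for two-counter machines. A function with private names performs one machine step on closures that certify reachable configurations, and the absence of a store prevents the context from forging such certificates.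
\end{abstract}

\section{Introduction}\label{sec:intro}

The $\nu$-calculus of Pitts and Stark is a higher-order call-by-value functional language with references of unit type, called \emph{names}. A program can create a name, compare two names, and pass names around by function application; that is all. The base types are $\mathrm{Name}$ and $\mathrm{Bool}$, there is no recursion, and since a reference of unit type holds no information, there is in effect no store.

Two closed terms $t_1,t_2$ of the same type, with names in a finite set $s$, are \emph{observationally equivalent}, written $t_1\cong_s t_2$, if no program context of type $\mathrm{Bool}$ returns different results on them (Definition~\ref{def:equiv}). The relation measures what a program can find out about a term by using it. For instance, the terms $\lambda x.\,\mathsf{new}$ and $\mathsf{let}\ n=\mathsf{new}\ \mathsf{in}\ \lambda x.\,n$ of type $\mathrm{Name}\to\mathrm{Name}$ both return a name that the caller has not seen before, but the context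
\[
\mathsf{let}\ g=[-]\ \mathsf{in}\ (g\,\mathsf{new}==g\,\mathsf{new})
\]
returns $\mathsf{false}$ on the first, which creates a name at each call, and $\mathsf{true}$ on the second, which creates one name once.

The \emph{order} of a type counts how deeply functions are passed as arguments:
\[
\mathrm{ord}(\mathrm{Name})=\mathrm{ord}(\mathrm{Bool})=0,\qquad \mathrm{ord}(T\to T')=\max(\mathrm{ord}(T)+1,\mathrm{ord}(T')).
\]
A type is \emph{first-order} if its order is at most $1$. By a theorem of Pitts and Stark, $\cong_s$ is decidable for closed terms of first-order type. What happens beyond first order is asked in~\cite{problem}.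

\begin{quote}
\textbf{Problem.} Is there an algorithm which, given a finite set $s$ of names, a type $T$ of arbitrary order, and closed terms $t_1,t_2$ of type $T$ with names in $s$, decides whether $t_1\cong_s t_2$?
\end{quote}

One would guess that there is. Every evaluation terminates, so the language computes nothing unbounded; a name has no structure beyond its identity; and a function cannot remember anything from one call to the next. The only infinite object in sight is the set of contexts, and one might hope that contexts beyond some computable size see nothing new. This hope fails as soon as a term may receive a function as an argument. Put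
\[
M:=\mathrm{Name}\to\mathrm{Name}\to\mathrm{Name},\qquad T_0:=M\to M,
\]
so that $\mathrm{ord}(M)=1$ and $\mathrm{ord}(T_0)=2$, and let
\[
t^\circ:=\lambda p{:}M.\,\lambda x{:}\mathrm{Name}.\,\lambda y{:}\mathrm{Name}.\ \mathsf{new}\;:\;T_0 .
\]

\begin{theorem}\label{thm:main}
From a two-counter machine $\mathcal M$ one can compute a closed, name-free term $t_{\mathcal M}$ of type $T_0$ such that, for every finite set $s$ of names, $t_{\mathcal M}\cong_s t^\circ$ if and only if $\mathcal M$, started in its initial state with both counters $0$, does not halt. Hence there is no algorithm deciding program equivalence in the $\nu$-calculus.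
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] The set $\{(s,T,t_1,t_2): t_1\cong_s t_2\}$ is $\Pi^0_1$-complete. Already the set $\{t: t\cong_\emptyset t^\circ\}$ at the single type $T_0$ is $\Pi^0_1$-complete.
\item[(b)] For every $n\ge2$ there is a type of order exactly $n$ at which $\cong_\emptyset$ is $\Pi^0_1$-complete.
\end{enumerate}
Consequently, using the theorem of Pitts and Stark for $n\le1$, equivalence restricted to types of order at most $n$ is decidable if and only if $n\le1$.
\end{theorem}

The unbounded computation is carried out by the contexts. The term $t_{\mathcal M}$ creates some private names, the \emph{keys}, and returns a function $G:M\to M$. One call of $G$ performs one step of $\mathcal M$. As $G$ has no memory, the configuration travels in a closure of type $M$, a \emph{message}, which $G$ returns and the context hands back in a later call. (A term of first-order type can return closures, but its arguments have order $0$, so it never gets a closure back.) To a caller without keys a message behaves like $\lambda x.\lambda y.\,\mathsf{new}$, which is what $t^\circ$ returns.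 Only when it is shown the halting state does $G$ return something visibly different. If $\mathcal M$ halts after $H$ steps, a context with $H+2$ calls of $G$ sees the difference (Section~\ref{sec:halt}).

The work lies in the converse. If $\mathcal M$ does not halt, \emph{no} context may see a difference, and a context is an attacker: it need not hand back a message, but may supply any closure built from the messages it has and from $G$ itself. To read such a closure, $G$ must apply it to keys, so the attacker even holds a key while its closure is being queried. The point is that, without a store, this knowledge cannot leave the scope of the query. Section~\ref{sec:toy} shows this on a one-line function, Section~\ref{sec:term} builds $t_{\mathcal M}$ around it, Section~\ref{sec:auth} proves that $G$ accepts only data that it issued itself, and Section~\ref{sec:nonhalt} turns this into an observational equivalence.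

\section{The $\nu$-calculus and counter machines}\label{sec:prelim}

\subsection{Syntax, typing, evaluation}

Types are $T::=\mathrm{Name}\mid\mathrm{Bool}\mid T\to T$, with $\to$ associating to the right. Fix disjoint countably infinite sets $\mathbb V$ of variables and $\mathbb A$ of names, and let $\mathbb B=\{\mathsf{true},\mathsf{false}\}$. Terms, taken modulo renaming of bound variables, and values are
\begin{align*}
t&::= x\mid a\mid b\mid \lambda x{:}T.\,t\mid t\,t\mid \mathsf{if}\ t\ \mathsf{then}\ t\ \mathsf{else}\ t\mid t==t\mid \mathsf{new},\\
v&::= x\mid a\mid b\mid \lambda x{:}T.\,t,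
\end{align*}
with $x\in\mathbb V$, $a\in\mathbb A$, $b\in\mathbb B$. This presentation, with the constant $\mathsf{new}$, is equivalent to the usual one with the binder $\nu a.t$. A \emph{store} is a finite set of names, $\mathrm{nm}(t)$ is the set of names occurring in $t$, and $t$ is \emph{name-free} if $\mathrm{nm}(t)=\emptyset$.

Typing judgments $\Gamma\vdash_s t:T$, with $s$ a store and $\Gamma$ a finite map from variables to types, are given by the axioms $\Gamma\vdash_s x:\Gamma(x)$, $\ \Gamma\vdash_s a:\mathrm{Name}$ for $a\in s$, $\ \Gamma\vdash_s b:\mathrm{Bool}$, $\ \Gamma\vdash_s\mathsf{new}:\mathrm{Name}$, and the rules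
\begin{gather*}
\frac{\Gamma,x{:}T\vdash_s t:T'}{\Gamma\vdash_s\lambda x{:}T.\,t:T\to T'}\qquad
\frac{\Gamma\vdash_s t_1:T\to T'\quad\Gamma\vdash_s t_2:T}{\Gamma\vdash_s t_1t_2:T'}\\[1ex]
\frac{\Gamma\vdash_s t:\mathrm{Bool}\quad\Gamma\vdash_s t_1:T\quad\Gamma\vdash_s t_2:T}{\Gamma\vdash_s\mathsf{if}\ t\ \mathsf{then}\ t_1\ \mathsf{else}\ t_2:T}\qquad
\frac{\Gamma\vdash_s t_1:\mathrm{Name}\quad\Gamma\vdash_s t_2:\mathrm{Name}}{\Gamma\vdash_s t_1==t_2:\mathrm{Bool}}
\end{gather*}
Because abstractions are annotated, a term has at most one type in a given $\Gamma$, and typing is decidable. Closed values of type $\mathrm{Name}$, $\mathrm{Bool}$, $T\to T'$ are names, Booleans and abstractions $\lambda x{:}T.\,t$, respectively. Two facts follow by induction on typing derivations: \emph{weakening} (a judgment over $s$ holds over every $s'\supseteq s$) and \emph{substitution} (if $\Gamma,x{:}T\vdash_s t:T'$ and $\vdash_s v:T$, then $\Gamma\vdash_s t[v/x]:T'$).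

Evaluation is call-by-value and left to right. The judgment $s\vdash t\Downarrow_{s'}v$, for closed $t$ with names in $s$, says that $t$ evaluates to $v$ while the store grows from $s$ to $s'$:
\begin{gather*}
\frac{}{s\vdash v\Downarrow_s v}\qquad
\frac{a\notin s}{s\vdash\mathsf{new}\Downarrow_{s\uplus\{a\}}a}\\[1ex]
\frac{s\vdash t_1\Downarrow_{s_1}\lambda x{:}T.\,t_0\quad s_1\vdash t_2\Downarrow_{s_2}v\quad s_2\vdash t_0[v/x]\Downarrow_{s_3}v'}{s\vdash t_1t_2\Downarrow_{s_3}v'}\\[1ex]
\frac{s\vdash t\Downarrow_{s_1}\mathsf{true}\quad s_1\vdash t_1\Downarrow_{s_2}v}{s\vdash\mathsf{if}\ t\ \mathsf{then}\ t_1\ \mathsf{else}\ t_2\Downarrow_{s_2}v}\qquad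
\frac{s\vdash t\Downarrow_{s_1}\mathsf{false}\quad s_1\vdash t_2\Downarrow_{s_2}v}{s\vdash\mathsf{if}\ t\ \mathsf{then}\ t_1\ \mathsf{else}\ t_2\Downarrow_{s_2}v}\\[1ex]
\frac{s\vdash t_1\Downarrow_{s_1}a\quad s_1\vdash t_2\Downarrow_{s_2}a'}{s\vdash t_1==t_2\Downarrow_{s_2}b}\quad(b=\mathsf{true}\text{ iff }a=a').
\end{gather*}
We write $s\vdash t\Downarrow v$ if $s\vdash t\Downarrow_{s'}v$ for some $s'$, and call the names in $s'\setminus s$ \emph{fresh} for that evaluation.

\begin{definition}\label{def:equiv}
Let $\vdash_s t_1:T$ and $\vdash_s t_2:T$. Then $t_1\cong_s t_2$ if for every context $C[-]$ (a term with a hole, which may mention names in $s$) such that $\vdash_s C[t_i]:\mathrm{Bool}$ for $i=1,2$, and every $b\in\mathbb B$, we have $s\vdash C[t_1]\Downarrow b$ if and only if $s\vdash C[t_2]\Downarrow b$. Open terms are compared via their closing $\lambda$-abstractions.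
\end{definition}

We omit type annotations when they are determined, and abbreviate: $\mathsf{let}\ x=t\ \mathsf{in}\ t_0$ is $(\lambda x.\,t_0)\,t$; $\ t\wedge t'$ is $\mathsf{if}\ t\ \mathsf{then}\ t'\ \mathsf{else}\ \mathsf{false}$; and $t\mathrel{{!}{=}}t'$ is $\mathsf{if}\ t==t'\ \mathsf{then}\ \mathsf{false}\ \mathsf{else}\ \mathsf{true}$. The rule for application gives
\begin{equation}\label{eq:let}
s\vdash\mathsf{let}\ x=t\ \mathsf{in}\ t_0\Downarrow_{s_2}v\iff \exists\,s_1,v_1:\ s\vdash t\Downarrow_{s_1}v_1\text{ and }s_1\vdash t_0[v_1/x]\Downarrow_{s_2}v .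
\end{equation}

\subsection{Preservation, termination, determinacy}

\begin{lemma}[Preservation]\label{lem:pres}
Let $\mathrm{nm}(t)\subseteq s$ and $s\vdash t\Downarrow_{s'}v$. Then $s\subseteq s'$ and $\mathrm{nm}(v)\subseteq s'$. If moreover $\vdash_s t:T$, then $\vdash_{s'}v:T$.
\end{lemma}

\begin{proof}
Induction on the derivation. In the application rule, the induction hypothesis and weakening give $x{:}T\vdash_{s_2}t_0:T'$ and $\vdash_{s_2}v:T$, so $\vdash_{s_2}t_0[v/x]:T'$ by substitution, and the hypothesis applies to the third premise; likewise $\mathrm{nm}(t_0[v/x])\subseteq s_2$. The other rules need only weakening.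
\end{proof}

\begin{lemma}[Termination]\label{lem:term}
If $\vdash_s t:T$, then $s\vdash t\Downarrow v$ for some $v$.
\end{lemma}

\begin{proof}
Induction on $t$ alone fails at applications, so we define by recursion on types a set $R_T$ of closed values that terminate hereditarily. Let $R_{\mathrm{Name}}=\mathbb A$, $R_{\mathrm{Bool}}=\mathbb B$, and let $R_{T\to T'}$ consist of the closed abstractions $\lambda x{:}T.\,t_0$ such that for all $v\in R_T$ and all stores $s\supseteq\mathrm{nm}(t_0)\cup\mathrm{nm}(v)$ there is $v'\in R_{T'}$ with $s\vdash t_0[v/x]\Downarrow v'$. We claim: if $\Gamma\vdash_{s_0}t:T$ and $\theta$ maps each $x\in\mathrm{dom}\,\Gamma$ into $R_{\Gamma(x)}$, then for every store $s\supseteq\mathrm{nm}(t\theta)$ there is $v\in R_T$ with $s\vdash t\theta\Downarrow v$. The lemma is the case $\Gamma=\emptyset$.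

We use induction on the typing derivation. For variables, names and Booleans, $t\theta$ is already a value in $R_T$; for $\mathsf{new}$ choose any $a\notin s$. The value $(\lambda x{:}T.\,t_0)\theta$ lies in $R_{T\to T'}$ by the claim for $t_0$ with $\theta$ extended by $x\mapsto v$. For $t_1t_2$, the claim gives $s\vdash t_1\theta\Downarrow_{s_1}\lambda x.\,t_0\in R_{T\to T'}$ and $s_1\vdash t_2\theta\Downarrow_{s_2}v\in R_T$; by Lemma~\ref{lem:pres}, $\mathrm{nm}(t_0)\cup\mathrm{nm}(v)\subseteq s_2$, so $t_0[v/x]$ evaluates from $s_2$ to an element of $R_{T'}$. For a conditional, the test evaluates to a Boolean and the claim applies to the selected branch; for $t_1==t_2$ both sides evaluate to names.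
\end{proof}

\begin{lemma}[Determinacy up to renaming]\label{lem:det}
If $\mathrm{nm}(t)\subseteq s$, $s\vdash t\Downarrow_{s'}v$ and $s\vdash t\Downarrow_{s''}v'$, then there is a finite permutation $\pi$ of $\mathbb A$ fixing $s$ pointwise with $\pi(s')=s''$ and $\pi(v)=v'$. In particular a Boolean result is unique.
\end{lemma}

\begin{proof}
Applying a permutation of $\mathbb A$ to all names in a derivation gives a derivation of the same height, since permutations preserve equality and inequality of names. We use induction on the height of the first derivation. For a value take the identity, and for $\mathsf{new}$ the transposition of the two chosen names. For $t=t_1t_2$ let the premises be as in the rule, and let $s_1',t_0',s_2',v_2'$ be the corresponding items of the second derivation, with $v_2$ the argument value in the first. The hypothesis gives $\pi_1$ fixing $s$ with $\pi_1(s_1)=s_1'$ and $\pi_1(t_0)=t_0'$. Applying $\pi_1$ to the second premise yields $s_1'\vdash t_2\Downarrow_{\pi_1(s_2)}\pi_1(v_2)$, because $\mathrm{nm}(t_2)\subseteq s$; the hypothesis gives $\pi_2$ fixing $s_1'$ with $\pi_2\pi_1(s_2)=s_2'$ and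 $\pi_2\pi_1(v_2)=v_2'$. As $\mathrm{nm}(t_0')\subseteq s_1'$, the permutation $\pi_2\pi_1$ turns the third premise into an evaluation of $t_0'[v_2'/x]$ from $s_2'$, and the hypothesis gives $\pi_3$ fixing $s_2'$. Take $\pi=\pi_3\pi_2\pi_1$. Conditionals and equality tests are the same argument with two premises: the two tests of a conditional have the same Boolean result, so both derivations use the same rule, and $\pi_2\pi_1$ maps the two compared names of the first derivation to those of the second.
\end{proof}

\subsection{Two-counter machines and $\Pi^0_1$ sets}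

A \emph{two-counter machine} $\mathcal M$ has states $1,\dots,N$, initial state $1$, a halting state $h$, and for each state $i\ne h$ one instruction, with $\epsilon\in\{1,2\}$:
\begin{itemize}
\item $\mathrm{Inc}_\epsilon(j)$: increment counter $\epsilon$ and go to $j$;
\item $\mathrm{Test}_\epsilon(j,l)$: if counter $\epsilon$ is $0$ go to $j$, otherwise decrement it and go to $l$.
\end{itemize}
A \emph{configuration} is a triple $(i;A,B)$ with $A,B\in\mathbb N$; if $i\ne h$ it has a unique \emph{successor}. A configuration is \emph{reachable} if it occurs in the run from $(1;0,0)$, and $\mathcal M$ \emph{halts} if a configuration with state $h$ is reachable.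

A set of finite objects, coded as natural numbers, is $\Sigma^0_1$ if it is recursively enumerable and $\Pi^0_1$ if its complement is. A set $E$ is \emph{$\Pi^0_1$-hard} if every $\Pi^0_1$ set $E'$ many-one reduces to it, that is, if there is a computable $\phi$ with $n\in E'\iff\phi(n)\in E$; it is \emph{$\Pi^0_1$-complete} if it is also $\Pi^0_1$, and similarly for $\Sigma^0_1$. The set of halting two-counter machines is undecidable, indeed $\Sigma^0_1$-complete~\cite{Minsky}. So the set of non-halting machines is $\Pi^0_1$-complete.

\section{A key that is shown and forgotten}\label{sec:toy}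

The mechanism behind the theorem is visible in one line. For a name $k$ let
\[
H_k:=\lambda p{:}\mathrm{Name}\to\mathrm{Name}.\ \mathsf{let}\ x=p\,k\ \mathsf{in}\ (p\,\mathsf{new}==k).
\]
The function $H_k$ shows $k$ to its argument and then asks to have $k$ back. An argument with a mutable cell would store $k$ in the first call and return it in the second. In the $\nu$-calculus this cannot be done. For a set $X$ of names, let $\mathcal T(X)$ be the set of terms built from variables, Booleans, $\mathsf{new}$, names in $X$ and $H_k$ by abstraction, application, conditional and $==$. These are the terms that someone can write who holds the names in $X$ and may call $H_k$.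

\begin{proposition}\label{prop:toy}
Let $X\cup\{k\}\subseteq s$.
\begin{enumerate}
\item[(a)] If $t\in\mathcal T(X)$, $\vdash_s t:T$ and $s\vdash t\Downarrow_{s'}v$, then $v\in\mathcal T(X\cup(s'\setminus s))$.
\item[(b)] If $k\notin X$ and $P\in\mathcal T(X)$ is a closed value of type $\mathrm{Name}\to\mathrm{Name}$, then $H_k\,P$ evaluates from $s$ to $\mathsf{false}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Induction on the derivation. Values, $\mathsf{new}$ and equality tests give the claim at once, and a conditional passes it to the selected branch. In an application, the function and the argument evaluate to $v_1,v_2\in\mathcal T(X_2)$ with $X_2=X\cup(s_2\setminus s)$. Either $v_1=\lambda x.\,t_0$ with $t_0\in\mathcal T(X_2)$; then $t_0[v_2/x]\in\mathcal T(X_2)$ and the hypothesis applies. Or $v_1=H_k$; then $v$ is a Boolean by Lemma~\ref{lem:pres}, and Booleans lie in every $\mathcal T(X)$.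

(b) The second query is an evaluation $s_1\vdash P\,\mathsf{new}\Downarrow_{s_2}a$ with $s\subseteq s_1$ and $P\,\mathsf{new}\in\mathcal T(X)$. By (a), $a\in X\cup(s_2\setminus s_1)$, and this set does not contain $k$.
\end{proof}

Two features of this proof recur below. First, in (b) nothing is assumed about the first query $P\,k$. The closure $P$ is the same term after the query as before, so whatever it saw is gone. Second, in (a) we never look inside a nested call of $H_k$; only the shape of its result matters. Inside the first query the attacker really can win: for $P=\lambda x.\,\mathsf{if}\ H_k(\lambda y.\,x)\ \mathsf{then}\ x\ \mathsf{else}\ \mathsf{new}$, the inner call made during $P\,k$ is $H_k(\lambda y.\,k)$ and returns $\mathsf{true}$. The outer call still returns $\mathsf{false}$.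

\section{The term $t_{\mathcal M}$}\label{sec:term}

\subsection{Numbers as names}

A message has to hold two counter values of unbounded size in a closure of fixed shape. We let names stand for numbers. One private name $z$ stands for $0$, so a zero test is a comparison with $z$. To increment a counter whose value is represented by $d$, create a fresh name $n$ and let it stand for that value plus one. To decrement, one must find the predecessor of a name, and a name does not know it. So each increment records the pair $(d,n)$, the fact ``$n=d+1$'', in the message it issues, and a decrement asks to be shown the message with the appropriate fact. A message therefore has five data: a state label, two counters, and the two names of a fact; and $G$ reads two messages, one for the configuration and one for the fact.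

\subsection{Messages}

How can $G$, without memory, recognize data that it issued? A first attempt, with two fields for simplicity, uses private names $e_1,e_2,c$. A message $m$ with data $d_1,d_2\notin\{e_1,e_2,c\}$ answers $e_i$ with $d_i$, answers each $d_i$ with the confirmation $c$, and answers everything else with a fresh name. The reader accepts $p$ with data $p\,e_1,p\,e_2$ if $p\,(p\,e_i)$ is $c$. This scheme can be broken by splicing. The test $m\,x==m\,x$ tells whether $m$ gives a fixed answer to $x$ or a fresh one. Let $m,m'$ have data $(d_1,d_2)$, $(d'_1,d'_2)$ with $d_1\ne d_1'$ and $d_2\ne d_2'$, and let $o,o'$ be messages that agree in the first field only. Consider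
\begin{align*}
\lambda x.\ &\mathsf{if}\ (m\,x==m\,x)\wedge(m'x==m'x)\wedge(m\,x\mathrel{{!}{=}}m'x)\\
&\quad\mathsf{then}\ (\mathsf{if}\ o\,x==o'x\ \mathsf{then}\ m\,x\ \mathsf{else}\ m'x)\\
&\quad\mathsf{else}\ \mathsf{if}\ m\,x==m\,x\ \mathsf{then}\ m\,x\ \mathsf{else}\ m'x .
\end{align*}
On $e_1$ and $e_2$ the first test succeeds and the answers are $d_1$ and $d_2'$. On $d_1$ and $d_2'$ each of $m,m'$ answers $c$ or a fresh name, so the first test fails and the last line returns $c$. The pair $(d_1,d'_2)$ is accepted although no message contains it; for a machine, this would combine the state of one configuration with a counter of another.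

The defect is that $e_i$ opens the $i$-th field of all messages at once. We give each message a private \emph{id} $r$ and let it answer $e_i$ or $d_i$ only in the presence of $r$. The reader cannot remember ids, so it must ask for the id first, with a master key $k$. During that query the attacker can obtain the ids of all its messages, but it can return one name only, and, as in Section~\ref{sec:toy}, it then forgets $k$. All later queries carry that one name and open at most one message.

Let $k,k',c,e_1,\dots,e_5,z,q_1,\dots,q_N$ be distinct variables of type $\mathrm{Name}$, the \emph{key variables}. For variables or names $r,d_1,\dots,d_5$ define the term of type $M$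
\[
\mathrm{Msg}(r;d_1,\dots,d_5):=\lambda x.\lambda y.\ \mathsf{if}\ x==k\ \mathsf{then}\ r\ \mathsf{else}\ \mathsf{if}\ x==r\ \mathsf{then}\ L\ \mathsf{else}\ \mathsf{new},
\]
where
\begin{align*}
L:=\ &\mathsf{if}\ y==e_1\ \mathsf{then}\ d_1\ \mathsf{else}\ \cdots\ \mathsf{if}\ y==e_5\ \mathsf{then}\ d_5\ \mathsf{else}\\
&\mathsf{if}\ y==d_1\ \mathsf{then}\ c\ \mathsf{else}\ \cdots\ \mathsf{if}\ y==d_5\ \mathsf{then}\ c\ \mathsf{else}\ \mathsf{new}.
\end{align*}
A \emph{key tuple} $\sigma$ assigns distinct names to the key variables. A subscript $\sigma$ denotes the result of substituting these names; we write $k,k',c,e_i,z,q_i$ also for the names and $\sigma$ also for their set. For names $r,\vec d$, the closed value $m=\mathrm{Msg}_\sigma(r;\vec d\,)$ is a \emph{message for $\sigma$} with \emph{id} $r$ and \emph{data} $\vec d$. For a name $a$, let $m[a]$ be the inner abstraction $\lambda y.\cdots$ with $a$ substituted for $x$, so that $s\vdash m\,a\Downarrow_s m[a]$. Reading off the definition, $m\,a\,a'$ (equivalently $m[a]\,a'$) evaluates to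
\begin{equation}\label{eq:msg}
\begin{cases}
r&\text{if }a=k,\\
d_i&\text{if }a=r\ne k\text{ and }a'=e_i,\\
c&\text{if }a=r\ne k,\ a'\notin\{e_1,\dots,e_5\}\text{ and }a'\in\{d_1,\dots,d_5\},\\
\text{a fresh name}&\text{otherwise.}
\end{cases}
\end{equation}

\subsection{The function $G$}

All variables below other than $p$ have type $\mathrm{Name}$. Put
\begin{align*}
\mathrm{Noise}&:=\lambda x.\lambda y.\,\mathsf{new},\qquad \mathrm{Win}:=\lambda x.\lambda y.\,x,\\
\mathrm{Out}(\vec d\,)&:=\mathsf{let}\ \hat r=\mathsf{new}\ \mathsf{in}\ \mathrm{Msg}(\hat r;\vec d\,),\\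
\mathrm{Init}&:=\mathsf{let}\ n=\mathsf{new}\ \mathsf{in}\ \mathrm{Out}(q_1,z,z,z,n).
\end{align*}
Thus $t^\circ=\lambda p.\,\mathrm{Noise}$. The term $\mathrm{Init}$ issues the initial configuration, with a true fact about a new name to fill the last two fields. It is the default answer of $G$ whenever something is wrong with the input.

Define $G:=\lambda p{:}M.\,\mathrm{Body}$, where $\mathrm{Body}$ queries $p$ in three rounds: ids, fields, confirmations. Each indexed $\mathsf{let}$ stands for five, for $i=1,\dots,5$ in order.
\begin{align*}
\mathrm{Body}:=\ &\mathsf{let}\ r=p\,k\,k\ \mathsf{in}\ \ \mathsf{let}\ r'=p\,k\,k'\ \mathsf{in}\\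
&\mathsf{let}\ f_i=p\,r\,e_i\ \mathsf{in}\ \ \mathsf{let}\ f'_i=p\,r'\,e_i\ \mathsf{in}\\
&\mathsf{let}\ w_i=p\,r\,f_i\ \mathsf{in}\ \ \mathsf{let}\ w'_i=p\,r'\,f'_i\ \mathsf{in}\\
&\mathsf{if}\ \mathrm{Acc}(r,\vec f,\vec w)\wedge\mathrm{Acc}(r',\vec f\,',\vec w\,')\ \mathsf{then}\ \mathrm{Step}\ \mathsf{else}\ \mathrm{Init},\\[1ex]
\mathrm{Acc}(r,\vec f,\vec w):=\ &r\mathrel{{!}{=}}k\ \wedge\ r\mathrel{{!}{=}}c\ \wedge\ \bigwedge_{i=1}^5\Big(f_i\mathrel{{!}{=}}c\ \wedge\ \bigwedge_{l=1}^5 f_i\mathrel{{!}{=}}e_l\ \wedge\ w_i==c\Big),\\[1ex]
\mathrm{Step}:=\ &\mathsf{if}\ f_1==q_1\ \mathsf{then}\ \mathrm{Step}_1\ \mathsf{else}\ \cdots\ \mathsf{if}\ f_1==q_N\ \mathsf{then}\ \mathrm{Step}_N\ \mathsf{else}\ \mathrm{Init}.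
\end{align*}
The unprimed queries read the configuration and the primed ones read the fact; both messages arrive in the single argument $p$, and the key $k'$ serves only to make the two id queries different. We set $\mathrm{Step}_h:=\mathrm{Win}$, and for $i\ne h$ we define $\mathrm{Step}_i$ according to the instruction of state $i$:
\[
\begin{array}{ll}
\mathrm{Inc}_1(j): & \mathsf{let}\ n=\mathsf{new}\ \mathsf{in}\ \mathrm{Out}(q_j,n,f_3,f_2,n),\\[0.5ex]
\mathrm{Inc}_2(j): & \mathsf{let}\ n=\mathsf{new}\ \mathsf{in}\ \mathrm{Out}(q_j,f_2,n,f_3,n),\\[0.5ex]
\mathrm{Test}_1(j,l): & \mathsf{if}\ f_2==z\ \mathsf{then}\ \mathrm{Out}(q_j,f_2,f_3,f_4,f_5)\\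
& \mathsf{else}\ \mathsf{if}\ f_2==f'_5\ \mathsf{then}\ \mathrm{Out}(q_l,f'_4,f_3,f_4,f_5)\ \mathsf{else}\ \mathrm{Init},\\[0.5ex]
\mathrm{Test}_2(j,l): & \mathsf{if}\ f_3==z\ \mathsf{then}\ \mathrm{Out}(q_j,f_2,f_3,f_4,f_5)\\
& \mathsf{else}\ \mathsf{if}\ f_3==f'_5\ \mathsf{then}\ \mathrm{Out}(q_l,f_2,f'_4,f_4,f_5)\ \mathsf{else}\ \mathrm{Init}.
\end{array}
\]
Finally, with one $\mathsf{let}$ for each key variable,
\[
t_{\mathcal M}:=\mathsf{let}\ k=\mathsf{new}\ \mathsf{in}\ \mathsf{let}\ k'=\mathsf{new}\ \mathsf{in}\ \cdots\ \mathsf{let}\ q_N=\mathsf{new}\ \mathsf{in}\ G .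
\]
This is a closed, name-free term of type $T_0$, computable from $\mathcal M$; it is an application, not a value. By~\eqref{eq:let},
\begin{equation}\label{eq:tM}
s\vdash t_{\mathcal M}\Downarrow_{s'}v\iff v=G_\sigma\text{ and }s'=s\uplus\sigma\text{ for a key tuple }\sigma\text{ disjoint from }s.
\end{equation}
Whatever argument $G_\sigma$ receives, the shape of its result is known.

\begin{lemma}[Shape of the output]\label{lem:shape}
Let $\sigma\subseteq s$, let $P$ be a value with $\vdash_sP:M$, and let $s\vdash\mathrm{Body}_\sigma[P/p]\Downarrow_{s'}v$. Then $v=\mathrm{Win}$, or $v$ is a message for $\sigma$ with id in $s'\setminus s$ and data in $s'$.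
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pres} the $\mathsf{let}$-bound variables are bound to names of the current store. Every branch of $\mathrm{Body}$ ends in $\mathrm{Win}$ or in some $\mathrm{Out}(\vec d\,)$, whose id is created by $\mathsf{new}$ at a store containing $s$.
\end{proof}

\begin{example}\label{ex:run}
Let $\mathcal M$ have the instructions $1:\mathrm{Inc}_1(2)$, $2:\mathrm{Inc}_1(3)$, $3:\mathrm{Test}_1(4,3)$, and $h=4$. Let $m_0$ be issued by $\mathrm{Init}$, and let $m_{j+1}$ be the result of a call of $G_\sigma$ in which the unprimed queries read $m_j$ and the primed ones read $m_{\ell_j}$ (Lemma~\ref{lem:mux} shows how a context arranges this).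
\[
\begin{array}{c|c|c|c}
j&\text{configuration}&\text{data of }m_j&\ell_j\\\hline
0&(1;0,0)&(q_1,z,z,z,n_0)&0\\
1&(2;1,0)&(q_2,n_1,z,z,n_1)&1\\
2&(3;2,0)&(q_3,n_2,z,n_1,n_2)&2\\
3&(3;1,0)&(q_3,n_1,z,n_1,n_2)&1\\
4&(3;0,0)&(q_3,z,z,n_1,n_2)&4\\
5&(4;0,0)&(q_4,z,z,n_1,n_2)&5
\end{array}
\]
Then $m_6=\mathrm{Win}$. The step from $m_3$ needs the fact ``$n_1=z+1$'', which only the older message $m_1$ contains. With $m_0$ in its place the test $n_1==n_0$ fails and $G_\sigma$ falls back to $\mathrm{Init}$, although $n_0$ also stands for $1$: a positive number may have many names, whereas $0$ has only $z$.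
\end{example}

\subsection{Ledgers}

Both directions of the proof keep track of the messages issued so far and of the numbers that names stand for. The calculus has no such record; we keep it in the proof.

\begin{definition}\label{def:ledger}
A \emph{ledger} for a key tuple $\sigma$ is a pair $\Lambda=(\Omega,\mathrm{val})$ of a finite set $\Omega$ of messages for $\sigma$, with set of ids $\mathrm{Id}$, and a map $\mathrm{val}:\mathrm{Num}\to\mathbb N$ on a finite set $\mathrm{Num}$ of names, such that:
\begin{enumerate}
\item[(L1)] $\mathrm{Num}\cap\sigma=\{z\}$, $\mathrm{val}(z)=0$, and $\mathrm{val}\ge1$ elsewhere;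
\item[(L2)] distinct messages in $\Omega$ have distinct ids, and $\mathrm{Id}$ is disjoint from $\sigma\cup\mathrm{Num}$;
\item[(L3)] the data $\vec d$ of every message in $\Omega$ satisfy: $d_1=q_i$ for some $i$; $d_2,\dots,d_5\in\mathrm{Num}$; the \emph{configuration of the message}, $(i;\mathrm{val}\,d_2,\mathrm{val}\,d_3)$, is reachable; and $\mathrm{val}\,d_5=\mathrm{val}\,d_4+1$;
\item[(L4)] every name in $\mathrm{Num}\setminus\{z\}$ is the fifth datum of some message in $\Omega$.
\end{enumerate}
The set of \emph{secrets} is $\mathrm{Sec}(\Lambda)=\sigma\cup\mathrm{Id}\cup\mathrm{Num}$. A ledger $(\Omega',\mathrm{val}')$ \emph{extends} $\Lambda$ if $\Omega\subseteq\Omega'$ and $\mathrm{val}'$ extends $\mathrm{val}$. The \emph{empty ledger} has $\Omega=\emptyset$ and $\mathrm{Num}=\{z\}$.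
\end{definition}

All data lie in $\{q_1,\dots,q_N\}\cup\mathrm{Num}\subseteq\mathrm{Sec}(\Lambda)$. With (L1) and (L2) this gives the separation property
\begin{equation}\label{eq:sep}
\text{ids are not keys and not data; no datum lies in }\{k,k',c,e_1,\dots,e_5\}.
\end{equation}

\begin{lemma}[One step]\label{lem:step}
Let $\Lambda=(\Omega,\mathrm{val})$ be a ledger for $\sigma$ with $\mathrm{Sec}(\Lambda)\subseteq s$. Say that an evaluation $s\vdash t\Downarrow_{s'}v$ \emph{extends $\Lambda$} if $v$ is a message for $\sigma$ and there is a ledger $\Lambda'=(\Omega\cup\{v\},\mathrm{val}')$ extending $\Lambda$ with $\mathrm{Sec}(\Lambda')\subseteq\mathrm{Sec}(\Lambda)\cup(s'\setminus s)$.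
\begin{enumerate}
\item[(a)] Every evaluation of $\mathrm{Init}_\sigma$ from $s$ extends $\Lambda$ by a message with configuration $(1;0,0)$.
\item[(b)] Let $\vec d,\vec d\,'$ be the data of two messages in $\Omega$, not necessarily distinct, the first with configuration $(i;A,B)$, and let $s\vdash\mathrm{Step}_\sigma[\vec d/\vec f,\vec d\,'/\vec f\,']\Downarrow_{s'}v$. If $i=h$, then $v=\mathrm{Win}$. If $i\ne h$, the evaluation extends $\Lambda$, and the configuration of $v$ is the successor of $(i;A,B)$ unless the instruction of $i$ is a $\mathrm{Test}_\epsilon$, counter $\epsilon$ is positive, and $d_{1+\epsilon}\ne d'_5$.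
\end{enumerate}
\end{lemma}

\begin{proof}
In (b), $d_1=q_i$ and the labels are distinct, so $\mathrm{Step}_i$ is executed; this settles $i=h$. In all other cases the evaluation creates an id $\hat r\notin s$ and possibly, before it, a name $n\notin s$ with $n\ne\hat r$, which is the fifth datum of $v$. We add $n$ to $\mathrm{Num}$ with a value $\ge1$ given below. Since $\mathrm{Sec}(\Lambda)\subseteq s$, conditions (L1), (L2), (L4) persist and the bound on $\mathrm{Sec}(\Lambda')$ holds. It remains to check (L3) for the data $\vec d^{\,*}$ of $v$. The successor of a reachable configuration is reachable.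
\begin{itemize}
\item $\mathrm{Init}$: $\vec d^{\,*}=(q_1,z,z,z,n)$. With $\mathrm{val}'(n)=1$ the configuration is $(1;0,0)$ and the fact is $1=0+1$.
\item $\mathrm{Inc}_1(j)$: $\vec d^{\,*}=(q_j,n,d_3,d_2,n)$. With $\mathrm{val}'(n)=A+1$ the configuration is $(j;A+1,B)$, and $\mathrm{val}'(n)=\mathrm{val}\,d_2+1$.
\item $\mathrm{Inc}_2(j)$: $\vec d^{\,*}=(q_j,d_2,n,d_3,n)$. With $\mathrm{val}'(n)=B+1$ the configuration is $(j;A,B+1)$, and $\mathrm{val}'(n)=\mathrm{val}\,d_3+1$.
\item $\mathrm{Test}_1(j,l)$: by (L1), $d_2=z$ if and only if $A=0$. If so, $\vec d^{\,*}=(q_j,d_2,d_3,d_4,d_5)$ has configuration $(j;0,B)$. If $A>0$ and $d_2=d'_5$, then $\mathrm{val}\,d'_4=\mathrm{val}\,d'_5-1=A-1$, and $\vec d^{\,*}=(q_l,d'_4,d_3,d_4,d_5)$ has configuration $(l;A-1,B)$. In both cases the fact $(d_4,d_5)$ is copied. If $A>0$ and $d_2\ne d_5'$, then $\mathrm{Init}$ is executed.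
\item $\mathrm{Test}_2(j,l)$: $d_3=z$ if and only if $B=0$, and then the configuration is $(j;A,0)$. If $B>0$ and $d_3=d'_5$, then $\vec d^{\,*}=(q_l,d_2,d'_4,d_4,d_5)$ has configuration $(l;A,B-1)$. Again the fact is copied, and the remaining case executes $\mathrm{Init}$.\qedhere
\end{itemize}
\end{proof}

\section{Halting machines are detected}\label{sec:halt}

A cooperative context must pack two messages into one closure without holding any key. It can recognize the query $(k,k)$ because the two arguments are equal, and it can route every other query by testing whether the second message gives a fixed answer. For terms $m,m'$ of type $M$ put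
\begin{align*}
\mathrm{mux}(m,m'):=\lambda x.\lambda y.\ &\mathsf{if}\ x==y\ \mathsf{then}\ m\,x\,y\\
&\mathsf{else}\ \mathsf{if}\ (m'x\,y==m'x\,y)\ \mathsf{then}\ m'x\,y\ \mathsf{else}\ m\,x\,y .
\end{align*}

\begin{lemma}[Multiplexing]\label{lem:mux}
Let $(\Omega,\mathrm{val})$ be a ledger for $\sigma$ with secrets in $s$, and let $m,m'\in\Omega$ have ids $\rho,\rho'$ and data $\vec d,\vec d\,'$. In every evaluation of $G_\sigma(\mathrm{mux}(m,m'))$ from $s$, the variables $r,\vec f,r',\vec f\,'$ are bound to $\rho,\vec d,\rho',\vec d\,'$, and both $\mathrm{Acc}$ tests succeed.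
\end{lemma}

\begin{proof}
Let $P=\mathrm{mux}(m,m')$; we use \eqref{eq:msg} and \eqref{eq:sep}.
\begin{itemize}
\item $P\,k\,k$: the arguments are equal, and the result is $m\,k\,k=\rho$.
\item $P\,k\,k'$: the arguments differ, and each call $m'k\,k'$ returns $\rho'$; so the result is $\rho'$.
\item $P\,\rho\,a$ with $a=e_i$ or $a=d_i$: here $\rho\ne a$, and $m\,\rho\,a$ is $d_i$ or $c$, respectively. If $m'=m$, the compared calls agree and this is the result. If $m'\ne m$, then $\rho\notin\{k,\rho'\}$ by (L2), the compared calls create two distinct fresh names, and the result is again $m\,\rho\,a$.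
\item $P\,\rho'a$ with $a=e_i$ or $a=d'_i$: here $\rho'\ne a$, the compared calls agree, and the result is $d'_i$ or $c$, respectively.
\end{itemize}
So all $w_i,w_i'$ are bound to $c$, and the inequalities in $\mathrm{Acc}$ hold by~\eqref{eq:sep}.
\end{proof}

\begin{proposition}\label{prop:halt}
If $\mathcal M$ halts, there is a name-free context $D$ of the form $\mathsf{let}\ g=[-]\ \mathsf{in}\ D_0$, with no hole in $D_0$, such that for every store $s$, $s\vdash D[t_{\mathcal M}]\Downarrow\mathsf{true}$ and $s\vdash D[t^\circ]\Downarrow\mathsf{false}$. Hence $t_{\mathcal M}\not\cong_s t^\circ$.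
\end{proposition}

\begin{proof}
Let $\gamma_0=(1;0,0),\gamma_1,\dots,\gamma_H$ be the run, with $\gamma_H$ in state $h$. For indices $\ell_j\le j$, to be chosen, and variables $y_0,\dots,y_{H+1}$ of type $M$, let
\begin{align*}
D:=\ &\mathsf{let}\ g=[-]\ \mathsf{in}\ \mathsf{let}\ y_0=g\,\mathrm{Noise}\ \mathsf{in}\ \mathsf{let}\ y_1=g(\mathrm{mux}(y_0,y_{\ell_0}))\ \mathsf{in}\ \cdots\\
&\mathsf{let}\ y_{H+1}=g(\mathrm{mux}(y_H,y_{\ell_H}))\ \mathsf{in}\ \mathsf{let}\ n=\mathsf{new}\ \mathsf{in}\ (y_{H+1}\,n\,n==n).
\end{align*}
In $D[t^\circ]$ every $y_j$ is bound to $\mathrm{Noise}$, whose answer differs from $n$, so the result is $\mathsf{false}$.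

For $t_{\mathcal M}$ we first work from the empty store, and construct the indices together with one evaluation. Let $\sigma$ be a key tuple, so that $\emptyset\vdash t_{\mathcal M}\Downarrow_\sigma G_\sigma$. We construct stores $s_j$, messages $m_j$ with configuration $\gamma_j$, and ledgers $\Lambda_j$ with message set $\{m_0,\dots,m_j\}$ and secrets in $s_j$, each extending the previous one, for $j\le H$. All evaluations below exist by Lemma~\ref{lem:term}.

Let $\sigma\vdash G_\sigma\,\mathrm{Noise}\Downarrow_{s_0}m_0$. Here $w_1$ is bound to a fresh name, not to $c$, so $\mathrm{Init}$ is executed, and Lemma~\ref{lem:step}(a) for the empty ledger gives $\Lambda_0$. Now let $j\le H$ and let $m_j$ have data $\vec d$. If $j<H$, the instruction of the state of $\gamma_j$ is a $\mathrm{Test}_\epsilon$, and counter $\epsilon$ is positive, then $d_{1+\epsilon}\in\mathrm{Num}\setminus\{z\}$, and by (L4) it is the fifth datum of some $m_{\ell_j}$ with $\ell_j\le j$. Otherwise put $\ell_j=j$. Let $s_j\vdash G_\sigma(\mathrm{mux}(m_j,m_{\ell_j}))\Downarrow_{s_{j+1}}m_{j+1}$. By Lemma~\ref{lem:mux}, $\mathrm{Step}$ is executed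 on the data of $m_j$ and $m_{\ell_j}$. By Lemma~\ref{lem:step}(b), for $j<H$ we obtain $\Lambda_{j+1}$, and $m_{j+1}$ has configuration $\gamma_{j+1}$ because the exceptional case was excluded; for $j=H$ we obtain $m_{H+1}=\mathrm{Win}$.

By~\eqref{eq:let} these evaluations assemble to an evaluation of $D[t_{\mathcal M}]$ with $y_j$ bound to $m_j$, and $\mathrm{Win}\,n\,n==n$ gives $\mathsf{true}$. For an arbitrary store $s$, rename the names of this derivation away from $s$ by a permutation and add $s$ to every store in it; the result is a derivation of $s\vdash D[t_{\mathcal M}]\Downarrow\mathsf{true}$, since each name chosen by $\mathsf{new}$ is still outside the current store. By Lemma~\ref{lem:det}, $D[t^\circ]$ does not evaluate to $\mathsf{true}$, so $t_{\mathcal M}\not\cong_st^\circ$.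
\end{proof}

\section{Knowledge and authentication}\label{sec:auth}

Fix a key tuple $\sigma$. We show that $G_\sigma$ accepts only data of messages that the attacker already has. This section does not depend on whether $\mathcal M$ halts.

\subsection{What an attacker can learn}

For a set $X$ of names and a finite set $\Omega$ of messages for $\sigma$, let $\mathcal T(X,\Omega)$ be the least set of terms that contains all variables, Booleans, $\mathsf{new}$, the names in $X$, the value $G_\sigma$, all $m\in\Omega$ and all $m[a]$ with $m\in\Omega$, $a\in X$, and is closed under abstraction, application, conditional and $==$. It describes an attacker who holds the names in $X$ and may call, but not inspect, $G_\sigma$ and the messages in $\Omega$. The following properties hold by construction.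
\begin{enumerate}
\item[(T1)] $\mathcal T(X,\Omega)$ is monotone in $X$ and $\Omega$, and contains every term with names in $X$.
\item[(T2)] If $t,v\in\mathcal T(X,\Omega)$ and $v$ is a closed value, then $t[v/x]\in\mathcal T(X,\Omega)$, because $G_\sigma$, $m$, $m[a]$ are closed.
\item[(T3)] A name in $\mathcal T(X,\Omega)$ lies in $X$. An abstraction in it is $G_\sigma$, some $m$, some $m[a]$ with $a\in X$, or $\lambda x.\,t_0$ with $t_0\in\mathcal T(X,\Omega)$. An application, conditional or equality test in it has its immediate subterms in it.
\end{enumerate}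

Unlike $H_k$, messages do return secrets to a caller who holds the right names. So the analogue of Proposition~\ref{prop:toy}(a) needs a set $X$ that already contains whatever~\eqref{eq:msg} can reveal from $X$.

\begin{definition}\label{def:safe}
A triple $(X,\Omega,s)$ is \emph{safe} if $X$, $\sigma$ and all ids and data of $\Omega$ are contained in the store $s$; $k\notin X$; and for every message in $\Omega$ with id in $X$ and data $\vec d$, and every $i$,
\[
e_i\in X\Rightarrow d_i\in X,\qquad d_i\in X\Rightarrow c\in X .
\]
\end{definition}

The condition $k\notin X$ cannot be dropped: with $k\in X$ the term $m\,k\,k$ returns the id of $m$, whether or not it lies in $X$. Safety survives the two things that happen during an evaluation, namely learning fresh names and receiving messages with unknown ids.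

\begin{lemma}\label{lem:fresh}
Let $(X,\Omega,s)$ be safe, $s\subseteq s_1$, $X\subseteq X_1\subseteq X\cup(s_1\setminus s)$, and $\Omega\subseteq\Omega_1$, where each message in $\Omega_1\setminus\Omega$ has id and data in $s_1$ and id not in $X_1$. Then $(X_1,\Omega_1,s_1)$ is safe.
\end{lemma}

\begin{proof}
We have $X_1\cap s=X$, and $k,c,e_i$ and the ids and data of $\Omega$ lie in $s$, so the conditions on them are unchanged. Messages in $\Omega_1\setminus\Omega$ impose no condition.
\end{proof}

\begin{lemma}[Knowledge]\label{lem:know}
Let $(X,\Omega,s)$ be safe, $t\in\mathcal T(X,\Omega)$, $\vdash_st:T$, and $s\vdash t\Downarrow_{s'}v$. Then there are $X'$ with $X\subseteq X'\subseteq X\cup(s'\setminus s)$ and $\Omega'\supseteq\Omega$ such that $(X',\Omega',s')$ is safe and $v\in\mathcal T(X',\Omega')$. In particular, if $v$ is a name, then $v\in X\cup(s'\setminus s)$.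
\end{lemma}

The set $X'$ is in general smaller than $X\cup(s'\setminus s)$, because the ids created inside nested calls of $G_\sigma$ are fresh but must stay out of it.

\begin{proof}
Induction on the derivation. The conclusion composes along successive premises: if $X\subseteq X_1\subseteq X\cup(s_1\setminus s)$ and $X_1\subseteq X_2\subseteq X_1\cup(s_2\setminus s_1)$, then $X\subseteq X_2\subseteq X\cup(s_2\setminus s)$, and terms still to be evaluated stay in the attacker's set by (T1) and stay well typed by weakening.

If $t$ is a value, take $X'=X$, $\Omega'=\Omega$. If $t=\mathsf{new}$ evaluates to $a$, take $X'=X\cup\{a\}$ and use Lemma~\ref{lem:fresh}. For a conditional or an equality test, apply the hypothesis to the two premises in turn; in the second case $v$ is a Boolean.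

Let $t=t_1t_2$. The hypothesis, applied twice, gives $s\vdash t_1\Downarrow_{s_1}v_1$, $s_1\vdash t_2\Downarrow_{s_2}v_2$ and a safe $(X_2,\Omega_2,s_2)$ with $v_1,v_2\in\mathcal T(X_2,\Omega_2)$. By (T3) there are four cases for the abstraction $v_1$; the type of $v_2$ is known from Lemma~\ref{lem:pres}.
\begin{enumerate}
\item $v_1=\lambda x.\,t_0$ with $t_0\in\mathcal T(X_2,\Omega_2)$. Then $t_0[v_2/x]\in\mathcal T(X_2,\Omega_2)$ by (T2), and the hypothesis applies to the third premise.
\item $v_1=m\in\Omega_2$. Then $v_2$ is a name $a\in X_2$, and $v=m[a]\in\mathcal T(X_2,\Omega_2)$, $s'=s_2$.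
\item $v_1=m[a]$ with $a\in X_2$, where $m\in\Omega_2$ has id $\rho$ and data $\vec d$. Then $v_2$ is a name $a'\in X_2$. Since $k\notin X_2$, the first line of~\eqref{eq:msg} does not apply. In the second line $\rho=a\in X_2$ and $e_i=a'\in X_2$, so $v=d_i\in X_2$ by safety. In the third line $\rho\in X_2$ and some $d_i=a'\in X_2$, so $v=c\in X_2$. In the last line add the fresh name to $X_2$, by Lemma~\ref{lem:fresh}.
\item $v_1=G_\sigma$. By Lemma~\ref{lem:shape}, $v$ is $\mathrm{Win}$, which is name-free, or a message with id in $s'\setminus s_2$ and data in $s'$. Take $X'=X_2$, and in the second case $\Omega'=\Omega_2\cup\{v\}$. The new id is not in $X_2\subseteq s_2$, so Lemma~\ref{lem:fresh} applies. Nothing has to be known about the queries that $G_\sigma$ makes to $v_2$, nor about the data of $v$.\qedhere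
\end{enumerate}
\end{proof}

\subsection{Accepted data are authentic}

Each query of the second and third round is a separate evaluation of a term $P\,a\,a'$, and Lemma~\ref{lem:know} applies to it with $X$ enlarged by $a,a'$ and what they reveal. The field query shows that $f_i$ is the true datum or a name that the attacker could produce unaided; the confirmation query excludes the latter.

\begin{lemma}[Authentication]\label{lem:auth}
Let $\Lambda=(\Omega,\mathrm{val})$ be a ledger for $\sigma$ with $\mathrm{Sec}(\Lambda)\subseteq s$, let $X\subseteq s$ be disjoint from $\mathrm{Sec}(\Lambda)$, and let $P\in\mathcal T(X,\Omega)$ be a value with $\vdash_sP:M$. Consider an evaluation of $\mathrm{Body}_\sigma[P/p]$ from $s$, and denote by $r,\vec f,\vec w$ the names bound to these variables. If $\mathrm{Acc}_\sigma(r,\vec f,\vec w)$ evaluates to $\mathsf{true}$, there is a message in $\Omega$ with id $r$ and data $\vec f$. The same holds for $r',\vec f\,',\vec w\,'$.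
\end{lemma}

\begin{proof}
We use only that $r$ is a name in the store, not how the first round produced it; so the proof for the primed variables is the same. Fix $i$. The evaluation contains the queries
\[
s_1\vdash P\,r\,e_i\Downarrow_{s_2}f_i,\qquad s_3\vdash P\,r\,f_i\Downarrow_{s_4}w_i,
\]
with $s\subseteq s_1\subseteq s_2\subseteq s_3$, $r\in s_1$, $f_i\in s_2$. Acceptance means $r\notin\{k,c\}$, $f_i\notin\{c,e_1,\dots,e_5\}$, $w_i=c$. Names in $X$ and names outside $s$ are not secrets, so they are not keys, ids or data.

\emph{Step 1: $r$ is the id of a message in $\Omega$.} Suppose not. The set $X_1=X\cup\{r,e_i\}$ contains no id, and it does not contain $k$, as $r\ne k$. So $(X_1,\Omega,s_1)$ is safe, and Lemma~\ref{lem:know} gives $f_i\in X_1\cup(s_2\setminus s_1)$. Hence $f_i$ is neither $k$ nor an id, and $(X_3,\Omega,s_3)$ with $X_3=X\cup\{r,f_i\}$ is safe for the same reason. Lemma~\ref{lem:know} gives $w_i\in X_3\cup(s_4\setminus s_3)$. This set does not contain $c$, as $r\ne c$ and $f_i\ne c$; a contradiction. (This step covers the case that $r$ is the id of a message issued by a nested call during the first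 round: $P$ does not contain that message.)

\emph{Step 2: the data agree.} By (L2), $r$ is the id of exactly one message in $\Omega$, which does not depend on $i$; let $\vec d$ be its data. Put $X_1=X\cup\{r,e_i,d_i,c\}$. By~\eqref{eq:sep}, $k\notin X_1$, the only id in $X_1$ is $r$, and the only $e_l$ in $X_1$ is $e_i$. As $d_i,c\in X_1$, the triple $(X_1,\Omega,s_1)$ is safe, and Lemma~\ref{lem:know} gives $f_i\in X_1\cup(s_2\setminus s_1)$. Acceptance excludes $e_i$ and $c$. Suppose $f_i\ne d_i$. Then
\[
X_3:=X\cup\{r,f_i\}\subseteq X\cup\{r\}\cup(s_2\setminus s_1).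
\]
The only secret of $\Lambda$ in $X_3$ is $r$, which by~\eqref{eq:sep} is neither a key nor a datum. So $X_3$ contains none of $k$, $c$, $e_l$, $d_l$, the triple $(X_3,\Omega,s_3)$ is safe, and $w_i\in X_3\cup(s_4\setminus s_3)$ is not $c$; a contradiction. Hence $f_i=d_i$ for all $i$.
\end{proof}

\begin{remark}\label{rem:acc}
Let $m\in\Omega$ have id $\rho$ and data $\vec d$. The lemma fails without the test $r\mathrel{{!}{=}}k$: the closure $P=\lambda x.\lambda y.\,\mathsf{if}\ x==y\ \mathsf{then}\ x\ \mathsf{else}\ m\,(m\,x\,x)\,y$ gives $r=k$, $f_i=d_i$, $w_i=c$, and it holds $k$ in every unprimed query. It also fails without the tests $f_i\mathrel{{!}{=}}c$: the closure $P=\lambda x.\lambda y.\,\mathsf{if}\ m\,x\,y==m\,x\,y\ \mathsf{then}\ m\,x\,(m\,x\,y)\ \mathsf{else}\ y$ gives $r=\rho$, $f_i=m\,\rho\,d_i=c$, and $w_i=c$ through the last branch.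
\end{remark}

\section{Non-halting machines are invisible}\label{sec:nonhalt}

Assume throughout this section that $\mathcal M$ does not halt. We simulate an evaluation of $C[t_{\mathcal M}]$ by an evaluation of $C[t^\circ]$, matching $G_\sigma$ with $t^\circ$ and messages with $\mathrm{Noise}$. Two points shape the invariant. The left side creates names that the context never holds outside a query, so we single out a set $Y$ of \emph{public} names, which serves as the store on the right. And the context may evaluate the hole many times, for instance under an abstraction, so we need one ledger for each copy of $G$.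

\begin{definition}\label{def:world}
A \emph{world} $W$ consists of a store $s$, a set $Y\subseteq s$, and a finite family of key tuples $\sigma^\iota$ with ledgers $\Lambda^\iota=(\Omega^\iota,\mathrm{val}^\iota)$, $\iota\in I$, such that the sets $\mathrm{Sec}^\iota=\mathrm{Sec}(\Lambda^\iota)$ are contained in $s$, pairwise disjoint, and disjoint from $Y$. A world $W_1$ \emph{extends} $W$ if $s\subseteq s_1$, $Y\subseteq Y_1$, $I\subseteq I_1$, and for $\iota\in I$ the key tuples agree and $\Lambda_1^\iota$ extends $\Lambda^\iota$. Let $\triangleright_W$ be the least relation on terms with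
\begin{gather*}
x\triangleright x,\qquad b\triangleright b,\qquad\mathsf{new}\triangleright\mathsf{new},\qquad a\triangleright a\quad(a\in Y),\\
t_{\mathcal M}\triangleright t^\circ,\qquad G_{\sigma^\iota}\triangleright t^\circ,\qquad m\triangleright\mathrm{Noise},\qquad m[a]\triangleright\lambda y.\,\mathsf{new}\quad(m\in\Omega^\iota,\ a\in Y),
\end{gather*}
that is closed, componentwise, under abstraction (with the same annotation), application, conditional and $==$. The clauses in the second line are the \emph{special} clauses.
\end{definition}

The terms in a special clause are closed and have the same type, and the right one is name-free. Induction on the definition of $\triangleright_W$ therefore gives: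
\begin{enumerate}
\item[(R1)] if $W_1$ extends $W$, then ${\triangleright_W}\subseteq{\triangleright_{W_1}}$;
\item[(R2)] if $t\triangleright t'$ and $v\triangleright v'$ with $v,v'$ closed values, then $t[v/x]\triangleright t'[v'/x]$;
\item[(R3)] if $t\triangleright t'$ and $\Gamma\vdash_st:T$, then $\Gamma\vdash_Yt':T$.
\end{enumerate}
Inspection of the clauses gives:
\begin{enumerate}
\item[(R4)] if $v\triangleright t'$ with $v$ a value, then $t'$ is a value; if $v$ is a Boolean, $t'=v$; if $v$ is a name, $t'=v\in Y$.
\end{enumerate}

\begin{lemma}[Simulation]\label{lem:sim}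
Let $W$ be a world with store $s$ and public set $Y$. Let $t\triangleright_Wt'$, $\vdash_st:T$ and $s\vdash t\Downarrow_{s_1}v$. Then there are a world $W_1$ extending $W$, with store $s_1$ and public set $Y_1$, and a value $v'$ such that $Y\vdash t'\Downarrow_{Y_1}v'$ and $v\triangleright_{W_1}v'$.
\end{lemma}

\begin{proof}
Induction on the derivation of $s\vdash t\Downarrow_{s_1}v$, for all $W$ and $t'$, with cases on the last clause used for $t\triangleright t'$.

\emph{$t$ is a value.} By (R4), take $v'=t'$ and $W_1=W$.

\emph{The clause $t_{\mathcal M}\triangleright t^\circ$.} By~\eqref{eq:tM}, $v=G_\sigma$ and $s_1=s\uplus\sigma$. Add $\sigma$ with the empty ledger to the family, and put $Y_1=Y$, $v'=t^\circ$.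

\emph{$t=t'=\mathsf{new}$.} Here $v=a\notin s\supseteq Y$. Choose the same $a$ on the right and put $Y_1=Y\cup\{a\}$; the name $a$ is not a secret because secrets lie in $s$.

\emph{Conditional.} The hypothesis for the test and (R4) give the same Boolean on both sides. The selected branches are related in the new world by (R1), and the hypothesis applies to them.

\emph{Equality test.} The hypothesis, applied twice, and (R4) give the same two names on both sides, hence the same Boolean.

\emph{Application, componentwise:} $t=t_1t_2$, $t'=t_1't_2'$. The hypothesis, applied twice, and (R1) give an extension of $W$ in which the function values satisfy $v_1\triangleright v'_1$ and the argument values satisfy $v_2\triangleright v_2'$. We rename this world $W$, with store $s$ and public set $Y$, and treat the third premise according to the clause for the abstraction $v_1$.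

\smallskip
\emph{(i) $\lambda x.\,t_0\triangleright\lambda x.\,t_0'$ with $t_0\triangleright t'_0$.} By (R2), $t_0[v_2/x]\triangleright t_0'[v_2'/x]$, and the hypothesis applies.

\emph{(ii) $m\triangleright\mathrm{Noise}$.} By (R4), $v_2=v_2'=a\in Y$. The results are $m[a]\triangleright\lambda y.\,\mathsf{new}$, and the world is unchanged.

\emph{(iii) $m[a]\triangleright\lambda y.\,\mathsf{new}$ with $m\in\Omega^\iota$, $a\in Y$.} As $a$ is public, it is neither $k^\iota$ nor the id of $m$. By~\eqref{eq:msg} the left side returns a fresh name and $s_1$ is $s$ with this name added. Choose the same name on the right and make it public.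

\emph{(iv) $G_{\sigma^\iota}\triangleright t^\circ$.} Let $P=v_2$, and drop the superscript $\iota$ from $\sigma,\Lambda,\Omega$. On the right the result is $v'=\mathrm{Noise}$ and $Y_1=Y$. On the left, $s\vdash\mathrm{Body}_\sigma[P/p]\Downarrow_{s_1}v$, and we do not use the induction hypothesis. From the viewpoint of the copy $\iota$, we grant the attacker all secrets of the other copies:
\[
X:=Y\cup\bigcup_{\iota'\ne\iota}\mathrm{Sec}^{\iota'} .
\]
Then $X\subseteq s$ is disjoint from $\mathrm{Sec}^\iota$. Every term on the left of $\triangleright_W$ lies in $\mathcal T(X,\Omega)$, by induction on $\triangleright_W$: the terms $G_\sigma$, $m$, $m[a]$ of the copy $\iota$ are generators, while $t_{\mathcal M}$ and the terms $G_{\sigma^{\iota'}}$, $m$, $m[a]$ of other copies have all their names in $X$, so (T1) applies. In particular $P\in\mathcal T(X,\Omega)$.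

Let $s_0\supseteq s$ be the store after the three rounds of queries. If one of the $\mathrm{Acc}$ tests fails, $\mathrm{Init}_\sigma$ is evaluated from $s_0$ and Lemma~\ref{lem:step}(a) applies. Otherwise, by Lemma~\ref{lem:auth}, $\mathrm{Step}_\sigma$ is evaluated from $s_0$ on the data of two messages in $\Omega$. By (L3) the configuration of the first is reachable; since $\mathcal M$ does not halt, its state is not $h$. This is the only use of the assumption, and it excludes $v=\mathrm{Win}$. So Lemma~\ref{lem:step}(b) applies. In both cases $v$ is a message and there is a ledger $\Lambda'$ extending $\Lambda$, with message set $\Omega\cup\{v\}$, whose new secrets lie in $s_1\setminus s$. Replace $\Lambda$ by $\Lambda'$ and $s$ by $s_1$. The new secrets are outside $Y$ and outside the other sets $\mathrm{Sec}^{\iota'}$, so this is a world $W_1$, and $v\triangleright_{W_1}\mathrm{Noise}$. The other names created during the call belong to $s_1$ but are neither public nor secret, and they do not occur in $v$.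
\end{proof}

\begin{proposition}\label{prop:nonhalt}
If $\mathcal M$ does not halt, then $t_{\mathcal M}\cong_st^\circ$ for every store $s$.
\end{proposition}

\begin{proof}
Let $C$ be a context with $\vdash_sC[t_{\mathcal M}]:\mathrm{Bool}$ and $\vdash_sC[t^\circ]:\mathrm{Bool}$; its names lie in $s$. In the world with store $s$, $Y=s$ and $I=\emptyset$ we have $C[t_{\mathcal M}]\triangleright C[t^\circ]$. By Lemma~\ref{lem:sim} and (R4), $s\vdash C[t_{\mathcal M}]\Downarrow b$ implies $s\vdash C[t^\circ]\Downarrow b$. Conversely, let $s\vdash C[t^\circ]\Downarrow b$. By Lemmas~\ref{lem:term} and~\ref{lem:pres}, $s\vdash C[t_{\mathcal M}]\Downarrow b'$ for some Boolean $b'$. Then $s\vdash C[t^\circ]\Downarrow b'$, and $b'=b$ by Lemma~\ref{lem:det}.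
\end{proof}

\section{Undecidability and the exact complexity}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The equivalence is Propositions~\ref{prop:halt} and~\ref{prop:nonhalt}. An algorithm for program equivalence, run on $(\emptyset,T_0,t_{\mathcal M},t^\circ)$, would decide the halting problem for two-counter machines.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) \emph{Upper bound.} Whether $\vdash_st_1:T$ and $\vdash_st_2:T$ is decidable. For such an input, enumerate the contexts $C$ with $\vdash_sC[t_i]:\mathrm{Bool}$ for $i=1,2$, and for each of them search for derivations of $s\vdash C[t_1]\Downarrow b_1$ and $s\vdash C[t_2]\Downarrow b_2$. The search succeeds by Lemma~\ref{lem:term}, and $b_1,b_2$ are unique by Lemma~\ref{lem:det}. So $t_1\not\cong_st_2$ if and only if $b_1\ne b_2$ for some $C$, non-equivalence is recursively enumerable, and both sets in (a) are $\Pi^0_1$.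

\emph{Hardness.} By Theorem~\ref{thm:main}, the maps $\mathcal M\mapsto t_{\mathcal M}$ and $\mathcal M\mapsto(\emptyset,T_0,t_{\mathcal M},t^\circ)$ are many-one reductions of the $\Pi^0_1$-complete set of non-halting machines to the two sets.

(b) For $n=2$ take $T_0$. For $n\ge3$ we add a dummy argument of high order. Let $U_0=\mathrm{Name}$ and $U_{i+1}=U_i\to\mathrm{Name}$. Then $\mathrm{ord}(U_i)=i$, the type $U_{n-1}\to T_0$ has order $\max(n,2)=n$, and $v_0=\lambda x{:}U_{n-2}.\,\mathsf{new}$ is a closed value of type $U_{n-1}$. Consider the terms $\lambda x{:}U_{n-1}.\,t_{\mathcal M}$ and $\lambda x{:}U_{n-1}.\,t^\circ$.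

If $\mathcal M$ does not halt, they are equivalent: a context $C[-]$ for this pair gives the context $C[\lambda x{:}U_{n-1}.[-]]$ for the pair $t_{\mathcal M}\cong_\emptyset t^\circ$. If $\mathcal M$ halts, let $D=\mathsf{let}\ g=[-]\ \mathsf{in}\ D_0$ be the context of Proposition~\ref{prop:halt}. For closed $t$, the application rule shows that $(\lambda x.\,t)\,v_0$ has exactly the same evaluations as $t$, and by~\eqref{eq:let} the evaluations of $D[t]$ depend only on those of $t$. Hence the context $D[[-]\,v_0]$ returns $\mathsf{true}$ on the first term and $\mathsf{false}$ on the second. So $\cong_\emptyset$ at type $U_{n-1}\to T_0$ is $\Pi^0_1$-hard, and it is $\Pi^0_1$ by (a).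

For the last statement, the types of order at most $n$ include $T_0$ when $n\ge2$, so equivalence is undecidable there. For $n\le1$ it is decidable by the theorem of Pitts and Stark.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Minsky} Minsky, 1967.

\bibitem{problem} \emph{Program equivalence in a simple language with state},
\texttt{https://\allowbreak{}b79f6a97-a-62cb3a1a-\allowbreak{}s-sites.googlegroups.com/\allowbreak{}site/\allowbreak{}babissbanias/\allowbreak{}papers/\allowbreak{}Comlan\_12.pdf?\allowbreak{}attachauth=\allowbreak{}ANoY7cpPjVZR4CbfJVIXW\_\allowbreak{}kk\_YgvN1RBggi2evtOv\allowbreak{}UmmCTQHZC0nSV9CeA58N\allowbreak{}5mThEaF5JJnJHmHBUD73\allowbreak{}9p6FKsbF8o\_sRl\_5tLF\allowbreak{}fhZd9xKFE7LwYWWky9Ku\allowbreak{}5zLb9qcikvl9Ch338vNV\allowbreak{}mB4heZCZm5HNX4nA9tzn\allowbreak{}EyPWF\_yBepMmV89WuZV\allowbreak{}nSiLpXDhV9l3Pml7xNpR\allowbreak{}ITdfHJ6rLLo9wSXUcARM\allowbreak{}vvot9uxqfDgZO-JOAQJG\allowbreak{}I05A-64E\%3D\&\allowbreak{}attredirects=0}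

\end{thebibliography}
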